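\title{Unit sum numbers of directly finite von Neumann regular rings}

\begin{abstract}
We construct a von Neumann regular ring in which $2$ is invertible and every element is a sum of three units, but some non-invertible element is not a sum of two units. This answers a question of Henriksen in the negative. More generally, every $n\in\{2,3,4,\dots\}\cup\{\omega,\infty\}$ is the unit sum number of a directly finite regular ring with $2$ invertible. The rings consist of families of linear operators that agree, modulo finite rank, with an element of a field $Q$. The Fredholm index decides which elements of $Q$ lift to units, and the question becomes one about sums of elements of a multiplicative subgroup of $Q$ that is cut out by valuations.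
\end{abstract}

\section{Introduction}

All rings are associative with identity $1$. A ring $R$ is \emph{von Neumann regular}, or \emph{regular}, if for each $x\in R$ there is $y\in R$ with $xyx=x$. The model is the ring of all linear endomorphisms of a vector space: there $y$ inverts $x$ on a complement of $\ker x$ and vanishes on a complement of $\operatorname{im}x$.

A ring $R$ is \emph{$k$-good} if every element of $R$ is a sum of $k$ units. The \emph{unit sum number} $\operatorname{usn}(R)$ is the least integer $k$ such that $R$ is $k$-good, if there is one; it is $\omega$ if every element is a finite sum of units but $R$ is not $k$-good for any $k$; and it is $\infty$ if some element is not a finite sum of units. A nonzero ring is not $1$-good, because $0$ is not a unit, so $2$ is the smallest value that can occur.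

The field with two elements produces degenerate examples. In $\mathbb F_2$ a sum of $k$ units equals $k\cdot 1$, so $\operatorname{usn}(\mathbb F_2)=\omega$. In $\mathbb F_2\times\mathbb F_2$ the only unit is $(1,1)$, so $\operatorname{usn}(\mathbb F_2\times\mathbb F_2)=\infty$. Such parity effects disappear when $2$ is invertible.

\begin{lemma}\label{lem:split}
Let $2$ be invertible in $R$. Then a sum of $k$ units is also a sum of $k+1$ units. Hence $k$-good implies $(k+1)$-good, and an element that is not a sum of $k$ units for some $k\ge1$ is not invertible.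
\end{lemma}

\begin{proof}
Replace one summand $u$ by $\frac u2+\frac u2$.
\end{proof}

The following problem of Henriksen is posed in \cite{Sri}.

\medskip
\noindent\textbf{Question.} \emph{Let $R$ be a von Neumann regular ring in which $2$ is invertible and $\operatorname{usn}(R)\ne\infty$. Is every non-invertible element of $R$ the sum of two units?}
\medskip

By Lemma~\ref{lem:split} the units themselves are sums of two units. So the question asks whether $2$ and $\infty$ are the only unit sum numbers of nonzero regular rings with $2$ invertible. The first examples suggest that they are. A ring is \emph{unit-regular} if for each $x$ there is a \emph{unit} $y$ with $xyx=x$. Fields are unit-regular, and so are matrix rings over fields: if $x=a\,e\,b$ with $a,b$ invertible and $e$ a diagonal idempotent, take $y=b^{-1}a^{-1}$.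

\begin{proposition}\label{prop:unitreg}
If $R$ is unit-regular and $2$ is invertible in $R$, then every element of $R$ is a sum of two units.
\end{proposition}

\begin{proof}
Let $x=xyx$ with $y$ a unit and put $e=xy$. Then $e^2=e$, so $(2e-1)^2=1$, and $x=ey^{-1}=\tfrac12y^{-1}+\tfrac12(2e-1)y^{-1}$.
\end{proof}

A counterexample therefore cannot be unit-regular. The crudest way to fail unit-regularity is to have a one-sided inverse that is not two-sided. Call $R$ \emph{directly finite} if $ab=1$ implies $ba=1$. A unit-regular ring is directly finite: if $ab=1$ and $a=eu$ with $e$ idempotent and $u$ a unit, then $1-e=(1-e)eub=0$, so $a$ is a unit. One might hope to save a positive answer by assuming direct finiteness. The answer is negative even then.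

\begin{theorem}\label{thm:three}
Let $F$ be a field with $\operatorname{char}F\ne2$. There is a directly finite von Neumann regular ring $R$ with $2$ invertible and $\operatorname{usn}(R)=3$, containing a non-invertible element that is not a sum of two units.
\end{theorem}

Here $F$ is the ground field from which the ring is built. Thus in Proposition~\ref{prop:unitreg} ``unit-regular'' cannot be weakened to ``directly finite, regular and additively generated by units''. The same method realizes every conceivable value.

\begin{theorem}\label{thm:all}
For each $n\in\{2,3,4,\dots\}\cup\{\omega,\infty\}$ there is a directly finite von Neumann regular ring with $2$ invertible and unit sum number $n$. These are exactly the values that $\operatorname{usn}$ takes on nonzero regular rings with $2$ invertible. In particular, for every $k$ there is such a ring with $\operatorname{usn}<\infty$ having a non-invertible element that is not a sum of $k$ units.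
\end{theorem}

The proofs have a ring-theoretic half and a field-theoretic half. Sections \ref{sec:fredholm} and \ref{sec:reduction} construct, from a field $Q$ and a family of valuations on it, a regular ring $R$ mapping onto $Q$ whose units map onto a prescribed subgroup $H\subseteq Q^*$, and show that sums of units in $R$ are governed by sums of elements of $H$ in $Q$. After that no noncommutative ring appears until the last section. Section~\ref{sec:two} proves Theorem~\ref{thm:three} with $Q=F(t)$ and two valuations. Section~\ref{sec:many} obtains all finite $n\ge 3$ from valuations indexed by lattice points; there the number of summands is bounded below by counting the vertices of a polytope. Section~\ref{sec:omega} treats $\omega$ and completes the proof of Theorem~\ref{thm:all}.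

\section{The algebraic Fredholm index}\label{sec:fredholm}

To prove that an element is not a sum of few units we need an invariant that vanishes on units and is blind to a large ideal. The index of a linear map is such an invariant.

Let $V$ be a vector space over a field $E$. The maps of finite rank form an ideal $\operatorname{Fin}(V)$ of $\operatorname{End}_E(V)$; put $\mathcal C(V)=\operatorname{End}_E(V)/\operatorname{Fin}(V)$. A linear map $T$ between $E$-spaces is \emph{Fredholm} if $\ker T$ and $\operatorname{coker}T$ are finite dimensional, and then its \emph{index} is $\operatorname{ind}T=\dim\ker T-\dim\operatorname{coker}T$. For $T\in\operatorname{End}_E(V)$ choose decompositions $V=\ker T\oplus M=\operatorname{im}T\oplus W$, and let $T'$ be $(T|_M)^{-1}$ on $\operatorname{im}T$ and $0$ on $W$. We call $T'$ a \emph{quasi-inverse} of $T$. It satisfies $TT'T=T$, it has the same rank as $T$, and $1-T'T$ and $1-TT'$ are the projections onto $\ker T$ and onto $W$.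

\begin{lemma}\label{lem:fredholm}
\begin{itemize}
\item[(F1)] $T\in\operatorname{End}_E(V)$ is Fredholm if and only if its class in $\mathcal C(V)$ is a unit. In that case the class of any quasi-inverse of $T$ is the inverse of the class of $T$.
\item[(F2)] If $S$ and $T$ are Fredholm and $ST$ is defined, then $ST$ is Fredholm and $\operatorname{ind}ST=\operatorname{ind}S+\operatorname{ind}T$.
\item[(F3)] If $T\in\operatorname{End}_E(V)$ is Fredholm and $f\in\operatorname{Fin}(V)$, then $T+f$ is Fredholm and $\operatorname{ind}(T+f)=\operatorname{ind}T$.
\end{itemize}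
\end{lemma}

\begin{proof}
(F1) If $T$ is Fredholm, the projections $1-T'T$ and $1-TT'$ have finite rank. Conversely, let $ST=1+f$ and $TS=1+f'$ with $f,f'$ of finite rank. Then $\ker T\subseteq\ker(1+f)\subseteq\operatorname{im}f$, and $\operatorname{im}T\supseteq\ker f'$, which has finite codimension.

(F2) Take the alternating sum of dimensions in the exact sequence
\[
0\to\ker T\to\ker ST\xrightarrow{\;T\;}\ker S\to\operatorname{coker}T\xrightarrow{\;S\;}\operatorname{coker}ST\to\operatorname{coker}S\to0 .
\]

(F3) The map $T+f$ is Fredholm by (F1). The inclusion $\iota$ of $U=\ker f$ in $V$ is Fredholm, and $(T+f)\iota=T\iota$. Apply (F2) to both sides.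
\end{proof}

So the index is a homomorphism from the unit group of $\mathcal C(V)$ to $\mathbb Z$. The whole method is already visible in one example.

\begin{example}\label{ex:shift}
Let $O\subset F(t)$ be the ring of rational functions that are defined at $t=0$, and let $v_0(q)$ be the order of vanishing of $q\in F(t)^*$ at $0$. On the $F$-space $O$ consider multiplication by $t$ and the map $L\colon f\mapsto(f-f(0))/t$. Then $Lt=1$, while $1-tL$ is the rank one map $f\mapsto f(0)$. So $t$ becomes invertible in $\mathcal C(O)$, with $\operatorname{ind}t=-1$ and $\operatorname{ind}L=1$. Every nonzero element of $O$ is a power of $t$ times a unit of $O$, so the action of $O$ on itself extends to an embedding $\theta\colon F(t)\to\mathcal C(O)$. Let $R_0\subseteq\operatorname{End}_F(O)$ be the preimage of $\theta(F(t))$. Each $T\in R_0$ has a \emph{symbol} $q\in F(t)$, and $\operatorname{ind}T=-v_0(q)$ if $q\neq0$. A unit of $R_0$ has index $0$, so its symbol lies in $O$, and then so does the symbol of any sum of units. The symbol of $L$ is $1/t\notin O$. Hence $L$ is not a finite sum of units of $R_0$.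
\end{example}

For our purpose $R_0$ has two defects. It is not directly finite, since $Lt=1\ne tL$; this will be repaired by letting $F(t)$ act simultaneously on a second space, where the index has the opposite sign. And the obstruction is too strong, since it gives $\operatorname{usn}=\infty$; this will be repaired by making the index a combination of several valuations, so that more symbols belong to units.

We also need a converse to the obstruction: when the symbol allows a decomposition into units, the finite rank error must be absorbed into the summands. The following lemma does this.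

\begin{lemma}\label{lem:absorb}
Let $\operatorname{char}E\ne2$ and let $S\in\operatorname{End}_E(V)$ be Fredholm of index $0$. Then there is $g\in\operatorname{Fin}(V)$ such that both $S-g$ and $1+g$ are bijective.
\end{lemma}

\begin{proof}
Let $N=\ker S$ and $V=\operatorname{im}S\oplus W$, so $\dim N=\dim W<\infty$. To repair $S$ it suffices that $g$ maps $N$ isomorphically onto $W$ and kills a complement of $N$. The danger is that $-1$ becomes an eigenvalue of $g$, and we avoid it by treating $D=N\cap W$ separately. Write $N=D\oplus N'$ and $W=D\oplus W'$. Then $\dim N'=\dim W'$ and $W'\cap N=W'\cap D=0$, so there is a complement $M$ of $N$ in $V$ with $M\supseteq W'$. Let $g$ be the identity on $D$, an isomorphism $N'\to W'$ on $N'$, and $0$ on $M$. Then $S-g$ maps $M$ isomorphically onto $\operatorname{im}S$ and $N$ isomorphically onto $W$, so it is bijective. On $V=D\oplus N'\oplus M$ the map $1+g$ sends $(d,n',m)$ to $(2d,\,n',\,m+gn')$, because $gn'\in W'\subseteq M$. This is bijective since $2\neq0$ in $E$.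
\end{proof}

The lemma fails for $V=E=\mathbb F_2$ and $S=0$: there $S-g$ is bijective only for $g=1$, and then $1+g=0$.

\section{From rings to fields}\label{sec:reduction}

\subsection{The ring attached to a family of symbol maps}

Let $Q$ be a field with $\operatorname{char}Q\ne2$ and let $J$ be a set. For each $j\in J$ let $V_j$ be a vector space over a field $E_j$ of characteristic $\neq 2$, and let $\theta_j\colon Q\to\mathcal C(V_j)$ be a unital ring homomorphism. For $q\in Q^*$ the class $\theta_j(q)$ is a unit, so its lifts to $\operatorname{End}(V_j)$ are Fredholm and share one index $\varphi_j(q)$. By Lemma~\ref{lem:fredholm}, $\varphi_j\colon Q^*\to\mathbb Z$ is a homomorphism, the \emph{index map} of $\theta_j$. Put $H=\bigcap_j\ker\varphi_j$ and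
\[
R=\Bigl\{\bigl(q,(T_j)_j\bigr)\in Q\times\prod_{j\in J}\operatorname{End}(V_j)\ :\ T_j+\operatorname{Fin}(V_j)=\theta_j(q)\ \text{ for all }j\Bigr\}.
\]
This is a subring of the product, and $\rho\colon R\to Q$, $\rho(q,(T_j))=q$, is a surjective ring homomorphism with kernel $\prod_j\operatorname{Fin}(V_j)$.

\begin{proposition}\label{prop:A}
\begin{enumerate}
\item[(1)] $R$ is von Neumann regular and $2$ is invertible in $R$.
\item[(2)] $(q,(T_j))$ is a unit of $R$ if and only if $q\ne0$ and all $T_j$ are bijective. The map $\rho$ sends the unit group of $R$ onto $H$.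
\item[(3)] For $k\ge2$, an element $r\in R$ is a sum of $k$ units of $R$ if and only if $\rho(r)$ is a sum of $k$ elements of $H$.
\item[(4)] If the set $\{\varphi_j:j\in J\}$ is closed under negation, then $R$ is directly finite.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) The class $\theta_j(\frac12)$ is the inverse of $\theta_j(2)=2$, so it is the class of the scalar $\frac12\in E_j$. Hence $(\frac12,(\frac12)_j)\in R$. Let $r=(q,(T_j))\in R$ and let $T_j'$ be a quasi-inverse of $T_j$. If $q=0$, then $T_j$ and $T_j'$ have finite rank, so $y=(0,(T_j'))\in R$. If $q\ne0$, then by (F1) the class of $T_j'$ is $\theta_j(q)^{-1}=\theta_j(q^{-1})$, so $y=(q^{-1},(T_j'))\in R$. In both cases $ryr=r$.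

(2) A unit of $R$ is a unit of the product, so $q\neq0$ and all $T_j$ are bijective. Conversely, under these conditions $(q^{-1},(T_j^{-1}))\in R$. Bijective maps have index $0$, so then $q\in H$. Given $h\in H$, choose lifts $S_j$ of $\theta_j(h)$. They are Fredholm of index $0$, and Lemma~\ref{lem:absorb} gives bijective lifts $S_j-g_j$. Then $(h,(S_j-g_j))$ is a unit.

(3) ``Only if'' follows from (2). Let $\rho(r)=h_1+\dots+h_k$ with $h_i\in H$. Subtracting from $r$ units that lift $h_3,\dots,h_k$, we may assume $k=2$. Let $u$ be a unit with $\rho(u)=h_1$ and put $s=u^{-1}r-1$. Then $\rho(s)=h_1^{-1}h_2\in H$, so $s=(h,(S_j))$ with $h\ne0$ and each $S_j$ Fredholm of index $0$. Take $g_j$ as in Lemma~\ref{lem:absorb} and let $g=(0,(g_j))\in R$. By (2), $1+g$ and $s-g$ are units, and $r=u(1+s)=u(1+g)+u(s-g)$.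

(4) Let $ab=1$ with $a=(q,(T_j))$. Then $q\ne0$ and every $T_j$ is surjective, so $\varphi_j(q)=\dim\ker T_j\ge0$ for all $j$. Since $-\varphi_j$ is also one of the index maps, $\varphi_j(q)=0$. So every $T_j$ is bijective, $a$ is a unit by (2), and $ba=1$.
\end{proof}

Part (3) needs two summands: if $e_j$ are rank one projections, then $(1,(1-e_j))$ lies over $1\in H$ and is not a unit.

\subsection{Valuations as index maps}

It remains to produce symbol maps with prescribed index. Let $E$ be a field, $K=E(\pi)$ the rational function field, and $v$ the $\pi$-adic valuation: $v(\pi^na/b)=n$ for polynomials $a,b$ not divisible by $\pi$, and $v(0)=\infty$. Its valuation ring is $O=\{a:v(a)\ge0\}=E[\pi]_{(\pi)}$, and $O/\pi O=E$. Recall that $v(ab)=v(a)+v(b)$, that $v$ vanishes on $E^*$, and that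
\begin{equation}\label{eq:ultra}
v(a_1+\dots+a_k)\ge\min_i v(a_i),\quad\text{with equality if the minimum is attained only once.}
\end{equation}
For a field homomorphism $\sigma\colon Q\to K$, the function $v\circ\sigma$ on $Q$ is again multiplicative-to-additive and satisfies \eqref{eq:ultra}.

\begin{lemma}\label{lem:B}
Let $\sigma_1,\dots,\sigma_m\colon Q\to K$ be field homomorphisms and $c_1,\dots,c_m\in\mathbb Z$. There are an $E$-space $V$ and a unital homomorphism $\theta\colon Q\to\mathcal C(V)$ with index map $q\mapsto\sum_ic_i\,v(\sigma_i(q))$. If $a\in Q$ and $\sigma_i(a)=a'\in E$ for all $i$, then $\theta(a)$ is the class of the scalar $a'$.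
\end{lemma}

\begin{proof}
Let $M$ be one of the $O$-modules $O$ and $K/O$. A nonzero $a\in O$ is $\pi^n$ times a unit of $O$, where $n=v(a)$, and units of $O$ act bijectively on $M$. The element $\pi^n$ acts injectively on $O$ with cokernel $O/\pi^nO$, and surjectively on $K/O$ with kernel $\pi^{-n}O/O$; both have dimension $n$ over $E$. So $a$ acts as a Fredholm map, of index $-v(a)$ on $O$ and $+v(a)$ on $K/O$. The homomorphism $O\to\operatorname{End}_E(M)\to\mathcal C(M)$ sends nonzero elements to units, so it extends to the fraction field: $a/b$ goes to the class of $a$ times the inverse of the class of $b$. The resulting map $K\to\mathcal C(M)$ has index map $-v$ for $M=O$ and $+v$ for $M=K/O$.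

Let $V=\bigoplus_\nu M_\nu$ be the finite direct sum that contains, for each $i$, exactly $|c_i|$ copies of $K/O$ if $c_i>0$ and of $O$ if $c_i<0$. Map $Q$ to $\mathcal C(M_\nu)$ through the corresponding $\sigma_i$. Diagonal operators give a unital homomorphism $\prod_\nu\mathcal C(M_\nu)\to\mathcal C(V)$, since a diagonal operator with finite rank entries has finite rank, and the index of a diagonal operator is the sum of the indices of its entries. Let $\theta$ be the composite. Elements of $E\subseteq O$ act on each $M_\nu$ as scalars, which gives the last claim.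
\end{proof}

We record the result in the form in which it will be used.

\begin{proposition}\label{prop:reduction}
Let $F$ be a field with $\operatorname{char}F\ne2$, let $Q$ and $E$ be extension fields of $F$, and let $K=E(\pi)$. Let $(\sigma_x)_{x\in X}$ be a family of $F$-homomorphisms $Q\to K$ and put $v_x=v\circ\sigma_x$. Let $J$ be a set of nonzero finitely supported families $c=(c_x)_{x\in X}$ of integers that is closed under $c\mapsto-c$, and let
\[
H=\Bigl\{q\in Q^*:\ \sum_xc_xv_x(q)=0\ \text{ for all }c\in J\Bigr\}.
\]
Then $F^*\subseteq H$, and there are a directly finite regular ring $R$ with $2$ invertible, a unital homomorphism $\iota\colon F\to R$ and a surjective homomorphism $\rho\colon R\to Q$ such that, for $k\geq2$, an element $r\in R$ is a sum of $k$ units if and only if $\rho(r)$ is a sum of $k$ elements of $H$. If $n\ge3$, every element of $Q$ is a sum of $n$ elements of $H$, and some element is not a sum of $n-1$ elements of $H$, then $\operatorname{usn}(R)=n$.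
\end{proposition}

\begin{proof}
Each $v_x$ vanishes on $F^*$, so $F^*\subseteq H$. For each $c\in J$ realize $\sum_xc_xv_x$ by Lemma~\ref{lem:B}, and apply Proposition~\ref{prop:A}. By the last claim of Lemma~\ref{lem:B}, $\iota(a)=(a,(a)_{c\in J})$ lies in $R$ for $a\in F$. Under the final hypotheses $R$ is $n$-good and not $(n-1)$-good, hence by Lemma~\ref{lem:split} not $k$-good for any $k<n$.
\end{proof}

Since $F^*\subseteq H$, the splitting $h=\frac h2+\frac h2$ is available in $H$: a sum of $k$ elements of $H$ is a sum of $k+1$ elements of $H$, and $0=1+(-1)$ is a sum of $k$ elements of $H$ for all $k\ge2$.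

\begin{example}[the value $\infty$]\label{ex:infty}
Let $Q=F(t)$, $E=F$, let $X$ consist of the single map $t\mapsto\pi$, and let $J=\{1,-1\}$. This is Example~\ref{ex:shift} with the space $K/O$ added, an example of Bergman type. Here $H=\ker v_0$, so sums of elements of $H$ have $v_0\ge0$ by \eqref{eq:ultra}. A lift of $1/t$ is not a sum of $k$ units for any $k\ge2$, nor a unit by Lemma~\ref{lem:split}. So $R$ is directly finite and regular with $2$ invertible, and $\operatorname{usn}(R)=\infty$.
\end{example}

\section{Two valuations: proof of Theorem \ref{thm:three}}\label{sec:two}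

Let $Q=F(t)$ and let $v_0,v_1$ be the orders of vanishing at $t=0$ and $t=1$. We let elements of $H$ have a pole at one point, provided it is compensated by a zero at the other. With equal weights the obstruction for $1/t$ vanishes altogether: $1/t=1+(1-t)/t$, and both summands lie in $\ker(v_0+v_1)$. The next choice is
\[
\varphi=v_0+2v_1,\qquad H=\ker\varphi ,
\]
and it leaves a parity obstruction, since elements of $H$ have even order at $0$.

In Proposition~\ref{prop:reduction} take $E=F$, $X=\{0,1\}$, $\sigma_0\colon t\mapsto\pi$, $\sigma_1\colon t\mapsto\pi+1$ and $J=\{(1,2),(-1,-2)\}$. Then $v\circ\sigma_0=v_0$, and $v\circ\sigma_1=v_1$ because $\sigma_1(t-1)=\pi$. The elements of the resulting ring $R$ are triples consisting of a rational function, an operator on $(K/O)^3$ and an operator on $O^3$. We must determine how many elements of $H$ are needed to write an element of $F(t)$. Note that a rational function that is defined and nonzero at both $0$ and $1$ lies in $H$.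

\begin{lemma}\label{lem:parity}
If $q\ne0$ is a sum of two elements of $H$, then $\varphi(q)$ is even or $\varphi(q)\ge0$. In particular $1/t$ is not a sum of two elements of $H$.
\end{lemma}

\begin{proof}
Let $q=u+w$ with $(v_0,v_1)(u)=(2i,-i)$ and $(v_0,v_1)(w)=(2j,-j)$. If $i\ne j$, then $v_0(q)=2\min(i,j)$ by \eqref{eq:ultra}, so $\varphi(q)=v_0(q)+2v_1(q)$ is even. If $i=j$, then $v_0(q)\ge2i$ and $v_1(q)\ge-i$, so $\varphi(q)\ge0$. Finally $\varphi(1/t)=-1$.
\end{proof}

In the other direction, an element that vanishes to higher order than some $b\in H$ is the sum of a multiple $cb$ and a small perturbation of $-cb$.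

\begin{lemma}\label{lem:positive}
If $q\neq0$ and $\varphi(q)\ge0$, then $q$ is a sum of two elements of $H$.
\end{lemma}

\begin{proof}
If $\varphi(q)=0$, then $q=\frac q2+\frac q2$. Let $\varphi(q)>0$. Put $N=v_1(q)$, $b=t^{-2N}(t-1)^N\in H$ and $f=q/b$. Then $v_0(f)=v_0(q)+2N=\varphi(q)>0$ and $v_1(f)=0$, so $f$ is defined at $0$ and $1$, and $f(0)=0$. Since $1\ne-1$ in $F$, there is $c\in\{1,-1\}$ with $c\ne f(1)$. Then $f-c$ is nonzero at $0$ and at $1$, so $f-c\in H$, and $q=cb+b(f-c)$.
\end{proof}

\begin{lemma}\label{lem:threesum}
Every $q\in Q$ is a sum of three elements of $H$.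
\end{lemma}

\begin{proof}
For $q=0$ or $\varphi(q)\ge0$ use Lemma~\ref{lem:positive} and split a term. Let $\varphi(q)=-n<0$. Since $\varphi(t)=1$, we have $qt^n\in H$, so it suffices to treat $q=t^{-n}$. We subtract an element $p\in H$ that agrees with $t^{-n}$ to high order at $t=1$; the zero at $1$ then outweighs the pole at $0$. Choose $N\in\{n,n+1\}$ with $N\ne0$ in $F$, which is possible because a prime cannot divide two consecutive integers. Put
\[
p=t^{-n}\bigl(1-(1-t^n)^N\bigr),\qquad e=t^{-n}(1-t^n)^N,
\]
so that $t^{-n}=p+e$. By the binomial theorem $p=N-\binom N2t^n+\cdots$ is a polynomial with $p(0)=N\neq0$, and $p(1)=1$. So $p\in H$. Since $1-t$ divides $1-t^n$, we have $v_1(e)\ge N\ge n$, while $v_0(e)=-n$. So $\varphi(e)\ge n>0$, and $e$ is a sum of two elements of $H$ by Lemma~\ref{lem:positive}.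
\end{proof}

For $n=N=1$ the proof gives $p=1$, $e=(1-t)/t$, $b=(t-1)/t^2$, $f=-t$, $c=1$, that is,
\[
\frac1t=1+\frac{t-1}{t^2}+\frac{1-t^2}{t^2},
\]
where the last two terms have $(v_0,v_1)=(-2,1)$ and their double poles cancel.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By Proposition~\ref{prop:reduction} and Lemmas \ref{lem:parity} and \ref{lem:threesum}, the ring $R$ is directly finite and regular with $2$ invertible, $\operatorname{usn}(R)=3$, and any $r\in R$ with $\rho(r)=1/t$ is not a sum of two units. Such an $r$ is not invertible by Lemma~\ref{lem:split}.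
\end{proof}

\section{Lattices of valuations: all finite values}\label{sec:many}

The proof of Lemma~\ref{lem:parity} has two ingredients. The summands must have poles deep enough to produce the poles of the sum, and a summand with an extreme pole cannot stand alone, for reasons of parity, so it needs a partner. To force many summands we make the valuation data of an element of $H$ a point of $\mathbb Z^r$. The first ingredient then says that these points surround the origin, which takes $r+1$ points, and the second says that the extreme points occur twice. This gives $2r+2$. Switching off the parity obstruction on a pointed cone of directions saves exactly one summand and gives $2r+1$.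

\subsection{The valuations and the group $H$}

Fix $F$ with $\operatorname{char}F\ne2$ and $r\ge1$. Let $Q=F(t_1,\dots,t_r,z)$ and $t^l=\prod_it_i^{l_i}$ for $l\in\mathbb Z^r$. A \emph{cone} is a subset of $\mathbb R^r$ that is closed under multiplication by positive reals. Let $P\subset\mathbb R^r$ be one of the open cones
\[
P=\emptyset\quad\text{(\emph{even case})},\qquad P=\{x:x_i>0\text{ for all }i\}\quad\text{(\emph{odd case})}.
\]
In both cases the closure satisfies $\bar P\cap(-\bar P)\subseteq\{0\}$. A vector in $\mathbb Z^r$ is \emph{primitive} if its coordinates have greatest common divisor $1$. Let $X$ be the set of $x\in\mathbb Z^r\setminus\{0\}$ such that $x\notin P$ or $x$ is primitive. For $x\in X$ define $\xi_x\colon\mathbb Z^r\times\mathbb Z\to\mathbb Z$ by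
\[
\xi_x(l,m)=\begin{cases}x\cdot l+m&\text{if }x\notin P,\\ x\cdot l&\text{if }x\in P.\end{cases}
\]
We want valuations $v_x$ with $v_x(t^lz^m)=\xi_x(l,m)$. In a direction outside $P$ the variable $z$ is visible, and the valuations attached to $x,2x,3x,\dots$ are not proportional. In a direction inside $P$ the variable $z$ is invisible, multiples of $x$ would give nothing new, and one primitive vector suffices.

Each $\xi_x$ is surjective: $\xi_x(0,1)=1$ if $x\notin P$, and $x$ is primitive if $x\in P$. So $\mathbb Z^{r+1}$ has a basis $b_0,\dots,b_r$ with $\xi_x(b_0)=1$ and $\xi_x(b_i)=0$ for $i\ge1$. Let $Y_i$ be the monomial in $t,z$ with exponent $b_i$. Monomials in $t,z$ correspond bijectively to monomials in the $Y_i$, so the $Y_i$ are algebraically independent and $Q=F(Y_0,\dots,Y_r)$. With $E=F(y_1,\dots,y_r)$ and $K=E(\pi)$, let $\sigma_x\colon Q\to K$ be the $F$-isomorphism $Y_0\mapsto\pi$, $Y_i\mapsto y_i$, and put $v_x=v\circ\sigma_x$. For a nonzero Laurent polynomial $p=\sum p_{l,m}t^lz^m$ we have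
\begin{equation}\label{eq:min}
v_x(p)=\min\{\xi_x(l,m):p_{l,m}\ne0\}.
\end{equation}
Indeed, $\sigma_x(p)=\sum_kp_k\pi^k$, where $p_k\in E$ collects the terms with $\xi_x(l,m)=k$; these give distinct monomials in the $y_i$, so $p_k\neq0$ as soon as one such term occurs. In particular $v_x(t^l)=x\cdot l$.

Let $J$ be the set of all nonzero finitely supported integer families $(c_x)_{x\in X}$ with $\sum_xc_xx=0$. It is closed under negation. Let $H$ and $R$ be as in Proposition~\ref{prop:reduction}. The choice of $J$ makes $H$ the group of elements that all $v_x$ together cannot tell from a monomial in $t$.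

\begin{lemma}\label{lem:H}
$H=\{q\in Q^*:\text{there is }l\in\mathbb Z^r\text{ with }v_x(q)=x\cdot l\text{ for all }x\in X\}$.
\end{lemma}

\begin{proof}
If $v_x(q)=x\cdot l$ for all $x$, then $\sum c_xv_x(q)=(\sum c_xx)\cdot l=0$ for $c\in J$. Conversely, let $q\in H$. Then $x\mapsto v_x(q)$ respects all integer relations among the elements of $X$, so it extends to a homomorphism from the subgroup generated by $X$ to $\mathbb Z$. This subgroup is $\mathbb Z^r$, since $X$ contains the negatives $-e_1,\dots,-e_r$ of the standard basis vectors. A homomorphism $\mathbb Z^r\to\mathbb Z$ has the form $x\mapsto x\cdot l$.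
\end{proof}

We call $l$ the \emph{exponent} of $q\in H$. All $ct^l$ with $c\in F^*$ lie in $H$.

\subsection{The case $r=1$}\label{sub:r1}

In the even case $X=\mathbb Z\setminus\{0\}$ and $v_x(t^lz^m)=xl+m$. Suppose $z^{-1}=u_1+\dots+u_k$ with $u_i\in H$, and let $l_-$ and $l_+$ be the least and the greatest exponent of the $u_i$. Since $v_x(z^{-1})=-1$, applying \eqref{eq:ultra} to $v_1$ and $v_{-1}$ gives $l_-\le-1$ and $l_+\ge1$. If $l_-$ were the exponent of only one $u_i$, then \eqref{eq:ultra} for $v_2$ would give $2l_-=-1$; if $l_+$ were, then $v_{-2}$ would give $-2l_+=-1$. So $k\ge4$. Four terms suffice: with $S=t^2+t^{-2}$,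
\[
z^{-1}=t^2+\Bigl(\frac{z^{-1}t^2}{S}-t^2\Bigr)+t^{-2}+\Bigl(\frac{z^{-1}t^{-2}}{S}-t^{-2}\Bigr).
\]
Here $v_x(z^{-1}t^{\pm2}/S)=\pm2x+2|x|-1>\pm2x$, so the brackets lie in $H$ with exponents $\pm2$.

In the odd case $X=\{1,-1,-2,\dots\}$ and $v_1(t^lz^m)=l$. Now $v_1(z^{-1})=0$, so we take $q_0=z^{-1}(t+t^{-1})$, which has $v_1(q_0)=-1$ and $v_x(q_0)=x-1$ for $x<0$. Again $l_-<0<l_+$, and $l_+$ occurs twice because $-2l_+\neq-3$; but $v_2$ is no longer available, and we get only $k\ge3$. Three terms suffice: for $q=tq_0=z^{-1}(1+t^2)$ and $S=1+t^4$,
\[
q=\frac{q+t^4}{S}+t^4+t^4\,\frac{q-2-t^4}{S}.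
\]
By \eqref{eq:min}, each of $q+t^4$, $q-2-t^4$ and $S$ has $v_1=0$ and has $v_x=4x$ for $x<0$, as $4x<2x-1$. So the three terms lie in $H$ with exponents $0,4,4$.

\subsection{The lower bound}

Let $\|x\|=\max_i|x_i|$ and $q_0=z^{-1}\sum_{i=1}^r(t_i+t_i^{-1})$. By \eqref{eq:min},
\begin{equation}\label{eq:q0}
v_x(q_0)=-\|x\|-1\ \text{ for }x\in X\setminus P,\qquad v_x(q_0)=-\|x\|\ \text{ for }x\in X\cap P.
\end{equation}
The sum makes $v_x(q_0)$ negative for all $x\in X$, and the factor $z^{-1}$ makes $v_{2x}(q_0)$ odd for integer vectors $0\ne x\notin P$.

\begin{proposition}\label{prop:lower}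
If $q_0$ is a sum of $k$ elements of $H$, then $k\ge2r+2$ in the even case and $k\ge2r+1$ in the odd case.
\end{proposition}

\begin{proof}
Let $q_0=u_1+\dots+u_k$, let $l_i$ be the exponent of $u_i\in H$, and let $L=\{l_1,\dots,l_k\}$. Put $\lambda(x)=\min_{l\in L}x\cdot l$ for $x\in\mathbb R^r$; this function is continuous and positively homogeneous. By \eqref{eq:ultra} and \eqref{eq:q0}, $\lambda(x)\le v_x(q_0)<0$ for $x\in X$. Every nonzero rational vector is a positive multiple of a primitive vector, and primitive vectors lie in $X$. Hence
\begin{equation}\label{eq:neg}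
\lambda(x)<0\quad\text{for all }x\in\mathbb Q^r\setminus\{0\}.
\end{equation}
For $l\in L$ let $m_l=\#\{i:l_i=l\}$ and let $U_l$ be the open cone of all $x$ with $x\cdot l<x\cdot l'$ for all $l'\in L\setminus\{l\}$. Let $\mathcal V=\{l\in L:U_l\ne\emptyset\}$; geometrically, these are the vertices of the convex hull of $L$. Every $x$ off the finitely many hyperplanes $x\cdot(l-l')=0$ lies in some $U_l$, so $\bigcup_{l\in\mathcal V}U_l$ is dense in $\mathbb R^r$. On this dense set $\lambda(x)=\min_{l\in\mathcal V}x\cdot l$, and by continuity this holds everywhere.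

\emph{Step 1: $|\mathcal V|\ge r+1$.} Suppose $|\mathcal V|\le r$. If $\mathcal V$ does not span $\mathbb Q^r$, there is $0\ne x\in\mathbb Q^r$ with $x\cdot l=0$ for all $l\in\mathcal V$. Otherwise $\mathcal V$ is a basis, and there is $0\neq x\in\mathbb Q^r$ with $x\cdot l=1$ for all $l\in\mathcal V$. In both cases $\lambda(x)\ge0$, contradicting \eqref{eq:neg}.

\emph{Step 2: if $l\in\mathcal V$ and $m_l=1$, then $U_l\subseteq\bar P$.} Otherwise $U_l\setminus\bar P$ is a nonempty open cone, so it contains a nonzero rational vector and hence an integer vector $x\ne0$. Then $2x\in X\setminus P$ and $2x\in U_l$, so the minimum of the values $v_{2x}(u_i)=2x\cdot l_i$ is attained by one index only. By \eqref{eq:ultra} and \eqref{eq:q0}, $2\,x\cdot l=v_{2x}(q_0)=-2\|x\|-1$. The left side is even and the right side is odd.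

\emph{The even case.} Here $\bar P=\emptyset$, so $m_l\ge2$ for all $l\in\mathcal V$, and $k\ge2|\mathcal V|\ge2r+2$.

\emph{The odd case.} Let $\mathcal V_2=\{l\in\mathcal V:m_l\ge2\}$ and $d=|\mathcal V_2|$. We claim $d\ge r$. If not, there is $0\ne y\in\mathbb Z^r$ with $y\cdot l=0$ for all $l\in\mathcal V_2$. Since $\bar P\cap(-\bar P)=\{0\}$, we may replace $y$ by $-y$ so that $y\notin\bar P$. The complement of $\bar P$ is open, so $y$ is a limit of points $y'\notin\bar P$ lying in cones $U_l$ with $l\in\mathcal V$, and these $l$ belong to $\mathcal V_2$ by Step 2. Pass to a subsequence with one fixed $l\in\mathcal V_2$. Then $\lambda(y')=y'\cdot l$, so $\lambda(y)=y\cdot l=0$, contradicting \eqref{eq:neg}. Therefore $k\ge2d+(|\mathcal V|-d)=d+|\mathcal V|\ge2r+1$.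
\end{proof}

\subsection{The upper bound}

\begin{proposition}\label{prop:upper}
Every $q\in Q$ is a sum of $2r+2$ elements of $H$ in the even case, and of $2r+1$ elements of $H$ in the odd case.
\end{proposition}

The case $q=0$ was noted after Proposition~\ref{prop:reduction}. Let $q=p/p'\ne0$ with Laurent polynomials $p,p'$, and let $|\cdot|$ be the Euclidean norm. For $x\in X$ we have $|x|\ge1$, so $|\xi_x(l,m)|\le(|l|+|m|)\,|x|$. By \eqref{eq:min} there is $A>0$, depending on $q$, with
\begin{equation}\label{eq:A}
v_x(q)\ge-A|x|\quad\text{for all }x\in X .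
\end{equation}
So the poles of $q$ grow at most linearly in $x$, and monomials $t^l$ with large $l$ have deeper poles, each in its own range of directions. A partition of unity $1=\sum_it^{l_i}/S$ with $S=\sum_it^{l_i}$ cuts $q$ into pieces, each dominated by a single monomial in all directions at once.

\begin{proof}[Proof in the even case]
Let $\mu(x)=\min(x_1,\dots,x_r,-\sum_ix_i)$. If $\mu(x)\ge0$, then all $x_i\ge0$ and $\sum x_i\le0$, so $x=0$. Thus $\mu<0$ on the compact unit sphere, and by homogeneity $\mu(x)\le-\delta|x|$ for some $\delta>0$ and all $x$. Choose an integer $N$ with $N\delta>A$. Put $l_i=Ne_i$ for $1\le i\le r$, $l_0=-N\sum_ie_i$ and $S=\sum_{i=0}^rt^{l_i}$. By \eqref{eq:min} and \eqref{eq:A},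
\[
v_x(S)=N\mu(x)\le-N\delta|x|<v_x(q)\qquad(x\in X).
\]
Let $y_i=qt^{l_i}/S$. Then $\sum_iy_i=q$ and $v_x(y_i)=x\cdot l_i+v_x(q)-v_x(S)>x\cdot l_i$. By \eqref{eq:ultra}, $v_x(y_i-t^{l_i})=x\cdot l_i$ for all $x\in X$, so $y_i-t^{l_i}\in H$. Hence $q=\sum_{i=0}^r\bigl[t^{l_i}+(y_i-t^{l_i})\bigr]$ is a sum of $2r+2$ elements of $H$.
\end{proof}

To save a term in the odd case, one of the $r+1$ pieces must itself lie in $H$. By Step 2 of the lower bound, the directions in which that piece dominates should lie in $\bar P$. There $z$ is invisible, and on a small enough subcone of $P$ the element $q$ looks like a monomial in $t$. We choose a simplicial cone $\Delta$ inside such a subcone and let the partition of unity be adapted to it; see Figure~\ref{fig:fan}.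

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!15] (0,0) rectangle (3,3);
\fill[gray!50] (0,0) -- (3,1.5) -- (3,3) -- (1.5,3) -- cycle;
\draw[->,gray] (-3,0) -- (3.4,0);
\draw[->,gray] (0,-2.6) -- (0,3.4);
\draw[very thick] (0,0) -- (3,1.5);
\draw[very thick] (0,0) -- (1.5,3);
\draw[very thick] (0,0) -- (-2.4,-2.4);
\node at (2.05,2.1) {$0$ once};
\node at (-1.6,1.4) {$l_1$ twice};
\node at (1.6,-1.4) {$l_2$ twice};
\end{tikzpicture}
\caption{The odd case for $r=2$, with $l_1=N(2,-1)$ and $l_2=N(-1,2)$. The three thick rays bound the regions of directions $x$ in which $\min(0,x\cdot l_1,x\cdot l_2)$ is attained at the exponent $0$, $l_1$ or $l_2$. The region of $0$ is the dark cone $\Delta$ spanned by $(2,1)$ and $(1,2)$. It lies in the positive quadrant, where the valuations ignore $z$, so the exponent $0$ is used once. The other two regions leave the quadrant, and their exponents are used twice: five terms in all.}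
\label{fig:fan}
\end{figure}

\begin{proof}[Proof in the odd case]
Regard $p$ and $p'$ as Laurent polynomials in $t$ with coefficients in $F[z^{\pm1}]$, and call the $l$ for which $t^l$ has a nonzero coefficient the \emph{$t$-exponents}. For $x\in X\cap P$, formula \eqref{eq:min} says that $v_x$ of a Laurent polynomial is the minimum of $x\cdot l$ over its $t$-exponents.

\emph{Normalization.} Consider the finitely many differences $l-l'$, where $l\ne l'$ are both $t$-exponents of $p$ or both $t$-exponents of $p'$. Choose $x_0\in P$ orthogonal to none of them, and let $P_1$ be the set of $x\in P$ for which each $x\cdot(l-l')$ has the same sign as $x_0\cdot(l-l')$. This is a nonempty open convex cone. There are $t$-exponents $a$ of $p$ and $a'$ of $p'$ at which $x\cdot l$ has its unique minimum, for all $x\in P_1$. Since $H$ is a group containing $t^{a'-a}$, we may replace $q,p,p'$ by $qt^{a'-a},\,pt^{-a},\,p't^{-a'}$. After this,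
\begin{equation}\label{eq:norm}
x\cdot l>0\ \text{ for all }x\in P_1\text{ and all $t$-exponents }l\ne0\text{ of }p\text{ or }p',
\end{equation}
and the coefficients $p_0,p_0'\in F[z^{\pm1}]$ of $t^0$ in $p,p'$ are nonzero. Hence $v_x(p)=v_x(p')=v_x(q)=0$ for $x\in X\cap P_1$. Take $A$ as in \eqref{eq:A} for the new $q$.

\emph{The cone $\Delta$.} An open nonempty cone contains rational, hence integer, vectors outside any given hyperplane, so there are linearly independent $g_1,\dots,g_r\in P_1\cap\mathbb Z^r$. Let $\Delta=\sum_i\mathbb R_{\ge0}\,g_i$. By convexity $\Delta\setminus\{0\}\subset P_1$. Let $m_1,\dots,m_r\in\mathbb Z^r$ be positive multiples of the basis dual to $g_1,\dots,g_r$, and let $\mu(x)=\min_ix\cdot m_i$. Then $\Delta=\{x:\mu(x)\ge0\}$. The set of unit vectors outside $P_1$ is compact and disjoint from $\Delta$, so there is $\delta>0$ with $\mu(x)\le-\delta|x|$ for all $x\notin P_1$. Choose an integer $N$ with $N\delta>A$ and put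
\[
l_i=Nm_i,\qquad B=\sum_{i=1}^rt^{l_i},\qquad S=1+B .
\]
The vectors $0,l_1,\dots,l_r$ are distinct, so $v_x(B)=N\mu(x)$ and $v_x(S)=\min(0,N\mu(x))$ by \eqref{eq:min}. For $x\in X$ this gives:
\begin{itemize}
\item[$(\alpha)$] if $x\in\Delta$, then $x\in P_1$, all $x\cdot l_i\ge0$, and $v_x(S)=0$;
\item[$(\beta)$] if $x\notin\Delta$, then $v_x(S)=v_x(B)<\min(0,v_x(q))$.
\end{itemize}
In $(\beta)$ we have $N\mu(x)<0$; moreover $v_x(q)=0$ if $x\in P_1$, and $N\mu(x)\le-N\delta|x|<-A|x|\le v_x(q)$ if $x\notin P_1$.

\emph{The decomposition.} The piece $q/S$ of the plain partition of unity has $v_x=0$ on $\Delta$ but $v_x>0$ off $\Delta$, so it is not in $H$. Adding $B/S$, which has $v_x=0$ off $\Delta$, corrects this, and the other pieces are adjusted to compensate. Let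
\[
u_0=\frac{q+B}{S},\qquad y_i=\frac{(q-1)\,t^{l_i}}{S}\quad(1\le i\le r).
\]
Then $u_0+\sum_iy_i=\bigl(q+B+(q-1)B\bigr)/S=q$. At most one $c\in F$ satisfies $p_0=(1+c)p_0'$, so we can choose $c\in\{1,-1\}$ with $p_0\ne(1+c)p'_0$. Then
\[
q=u_0+\sum_{i=1}^r\bigl[\,ct^{l_i}+(y_i-ct^{l_i})\bigr]
\]
has $2r+1$ terms. It remains to show that $v_x(u_0)=0$ and $v_x(y_i-ct^{l_i})=x\cdot l_i$ for all $x\in X$.

\emph{Directions $x\notin\Delta$.} By $(\beta)$ and \eqref{eq:ultra}, $v_x(q+B)=v_x(B)=v_x(S)$, so $v_x(u_0)=0$. Also $v_x(q-1)\ge\min(v_x(q),0)>v_x(S)$, so $v_x(y_i)>x\cdot l_i=v_x(ct^{l_i})$, and therefore $v_x(y_i-ct^{l_i})=x\cdot l_i$.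

\emph{Directions $x\in\Delta$.} Here \eqref{eq:ultra} does not suffice: $q$, $1$ and, on the boundary of $\Delta$, also $B$ all have value $0$. We exclude cancellation by looking at the coefficient of $t^0$. Write
\[
u_0=\frac{p+p'B}{p'S},\qquad y_i-ct^{l_i}=t^{l_i}\,\frac{p-(1+c)p'-c\,p'B}{p'S}.
\]
The denominator has $v_x(p'S)=0$ by $(\alpha)$. Every $t$-exponent of $p'B$ has the form $a''+l_j$ with $a''$ a $t$-exponent of $p'$. By \eqref{eq:norm} and $(\alpha)$, all $t$-exponents $l$ of the two numerators satisfy $x\cdot l\ge0$. The term $p'B$ does not contribute to $t^0$: if $a''+l_j=0$, then $a''\ne0$ since $l_j\ne0$, so $x\cdot(a''+l_j)\geq x\cdot a''>0$ by \eqref{eq:norm}, which is absurd. So the coefficients of $t^0$ in the numerators are $p_0\ne0$ and $p_0-(1+c)p_0'\ne0$. Since $x\in P$, both numerators have $v_x=0$. Hence $v_x(u_0)=0$ and $v_x(y_i-ct^{l_i})=x\cdot l_i$.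
\end{proof}

The last step is where $\Delta\setminus\{0\}\subset P$ is needed: for $x\notin P$ the coefficient $p_0$, such as $z^{-1}$ in Section~\ref{sub:r1}, would itself have a nonzero valuation.

\begin{corollary}\label{cor:finite}
For every integer $n\ge3$ there is a directly finite regular ring $R_n$ with $2$ invertible, $\operatorname{usn}(R_n)=n$, and a unital homomorphism $\iota_n\colon F\to R_n$.
\end{corollary}

\begin{proof}
Write $n=2r+1$ or $n=2r+2$ with $r\ge1$, and combine Propositions \ref{prop:reduction}, \ref{prop:lower} and \ref{prop:upper}.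
\end{proof}

\section{The value $\omega$ and the proof of Theorem \ref{thm:all}}\label{sec:omega}

A ring that maps onto every $R_n$ is not $k$-good for any $k$. To keep each single element a finite sum of units, we let it involve only finitely many $R_n$ in an essential way.

\begin{proposition}\label{prop:omega}
Let $R_\omega\subseteq\prod_{n\ge3}R_n$ be the set of sequences $(s_n)$ for which there is $a\in F$ with $s_n=\iota_n(a)$ for all large $n$. Then $R_\omega$ is a directly finite regular ring with $2$ invertible, and $\operatorname{usn}(R_\omega)=\omega$.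
\end{proposition}

\begin{proof}
The set $R_\omega$ is a subring because the $\iota_n$ are unital ring homomorphisms, and it contains $(\iota_n(\frac12))_n$. It is directly finite as a subring of a product of directly finite rings. Let $s=(s_n)\in R_\omega$ with $s_n=\iota_n(a)$ for $n>M$, where $M\ge3$.

For regularity, choose $y_n\in R_n$ with $s_ny_ns_n=s_n$ for $n\le M$, and for $n>M$ let $y_n=\iota_n(a^{-1})$ if $a\ne0$ and $y_n=0$ if $a=0$. Then $y=(y_n)\in R_\omega$ and $sys=s$.

By Lemma~\ref{lem:split}, each $s_n$ with $n\le M$ is a sum of $M$ units $s_{n,1},\dots,s_{n,M}$ of $R_n$. Also $a=a_1+\dots+a_M$ with $a_i\in F^*$: start from $a=\frac a2+\frac a2$ or $0=1+(-1)$ and split terms. The sequence with entries $s_{n,i}$ for $n\le M$ and $\iota_n(a_i)$ for $n>M$ is a unit of $R_\omega$, since its inverse has tail $\iota_n(a_i^{-1})$. So $s$ is a sum of $M$ units.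

The projection $R_\omega\to R_n$ is surjective and sends units to units. If $R_\omega$ were $k$-good, then every $R_n$ would be $k$-good, which is false for $n>k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
For $n=2$ take a field of characteristic $\ne2$, which is $2$-good by Proposition~\ref{prop:unitreg}. For finite $n\ge3$ use Corollary~\ref{cor:finite}, for $n=\omega$ Proposition~\ref{prop:omega}, and for $n=\infty$ Example~\ref{ex:infty}. The only remaining value is $1$, which no nonzero ring takes. For the last assertion let $n=\max(3,k+1)$. The ring $R_n$ has an element that is not a sum of $n-1\geq k$ units; by Lemma~\ref{lem:split} it is not a sum of $k$ units and is not invertible.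
\end{proof}

\begin{thebibliography}{1}

\bibitem{Sri}
Ashish K. Srivastava,
\texttt{http://afst.cedram.org/cedram-bin/article/AFST\_2010\_6\_19\_S1\_203\_0.pdf}

\end{thebibliography}
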